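# Partitionable graphs with clique number 3 and no critical clique

## Seven points on a circle

Put the points of $\mathbb Z_7$ on a circle and join two of them when their difference is $\pm1$ or $\pm2$. Two points are non-adjacent exactly when they differ by $\pm 3$, so the non-edges form the 7-cycle $0,3,6,2,5,1,4$. A clique of our graph is a set with no two consecutive members on this 7-cycle, so it has at most $3$ points; a stable set (no two points adjacent) is a set of points that are pairwise consecutive on the 7-cycle, so it has at most $2$ points.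

Now delete the vertex $0$. The six remaining points split into two triangles,
$$\{1,2,3\},\ \{4,5,6\},$$
and they also split into three stable pairs,
$$\{1,4\},\ \{2,5\},\ \{3,6\}.$$
By rotation the same happens for every deleted vertex. The numbers fit: $7=2\cdot 3+1$.

**Definition (partitionable graph).** Let $\alpha,\omega\ge 2$ be integers. A graph $G$ is $(\alpha,\omega)$-partitionable if it has exactly $\alpha\omega+1$ vertices and, for every vertex $v$, the graph $G-v$ can be partitioned into $\alpha$ cliques of size $\omega$ and also into $\omega$ stable sets of size $\alpha$. Here $\omega=\omega(G)$ is the clique number and $\alpha=\alpha(G)$ the stability number. A graph is partitionable if it is $(\alpha,\omega)$-partitionable for some such $\alpha,\omega$.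

So our circle is a $(2,3)$-partitionable graph. Look at how its triangles overlap. The triangle $\{1,2,3\}$ shares the edge $12$ with $\{0,1,2\}$ and the edge $23$ with $\{2,3,4\}$. The vertex $2$ is joined to all of $0,1,3,4$, and $0$-$1$-$3$-$4$ is a path. This five-vertex picture is a gem, and $\{1,2,3\}$ is its middle triangle.

**Definition (critical clique, case $\omega=3$).** A triangle $\{b,c,d\}$ of $G$ is critical if there are vertices $a,e\notin\{b,c,d\}$ with $a\ne e$ such that $\{a,b,c\}$ and $\{c,d,e\}$ are also cliques of $G$.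

In words, a triangle is critical when it is the middle triangle of a gem: $c$ is adjacent to $a,b,d,e$ and the path is $a$-$b$-$d$-$e$. On the seven-point circle all seven triangles $\{i,i+1,i+2\}$ are critical, by rotation.

Is there another example with $\alpha=2$? No. Let $G$ be $(2,3)$-partitionable and let $H$ be its complement, on $7$ vertices. For every $v$, the graph $H-v$ is covered by two stable sets of size $3$, so $H-v$ is bipartite. The largest stable set of $H$ has size $\omega(G)=3$, so $H$ itself is not bipartite: one of two color classes on $7$ vertices would have at least $4$ elements. So $H$ contains an odd cycle, and every odd cycle of $H$ passes through all seven vertices, since otherwise it would survive in some bipartite $H-v$. Take such a 7-cycle. A chord would split it into two shorter cycles, one of them odd, which is impossible. So $H$ is the 7-cycle and $G$ is our circle.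

Larger circles give partitionable graphs too. On $\mathbb Z_n$ with $n=3\alpha+1$, $\alpha\ge2$, join points at distance $1$ or $2$. Deleting $v$ leaves the triangles $\{v+1,v+2,v+3\},\{v+4,v+5,v+6\},\dots$ and the stable sets formed by $v+1,v+4,\dots$, by $v+2,v+5,\dots$ and by $v+3,v+6,\dots$. (That $\omega=3$ and that the stability number is $\alpha$ will follow from Lemma 1.) The triangle $\{i,i+1,i+2\}$ is again critical: take $c=i+1$, $a=i-1$, $e=i+3$.

So every example so far is full of critical triangles, and one may ask whether this is forced. The following conjecture comes from a RUTCOR research report (Rutgers Center for Operations Research): for $\omega=3$ every partitionable graph has a critical clique; equivalently, every $(\alpha,3)$-partitionable graph contains a gem, with its middle triangle as above. The conjecture is false. We shall prove two statements.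

**Theorem 1.** There is a $(35,3)$-partitionable graph (106 vertices) without a critical clique.

**Theorem 2.** For all integers $i,j\ge 0$ with $i+j\ge1$ there is a $(35i+36j,\,3)$-partitionable graph without critical cliques. In particular one exists for every $\alpha\ge 1190$.

All graphs are finite and simple. The proof is a construction that can be checked by hand.

## Triangles as lines, and a matrix identity

Instead of a graph we handle its triangles and stable sets directly.

**Definition (system).** A system with parameter $\alpha\ge1$ consists of a set $V$ of $n=3\alpha+1$ points, a family of $n$ lines (3-subsets of $V$) such that every point is in exactly three lines, and a set $S_L\subseteq V$ for every line $L$, such that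
$$|S_L\cap L'|=1\quad(L'\ne L),\qquad S_L\cap L=\emptyset. \tag{1}$$
For $x\in V$ put $M_x=\{L: x\in S_L\}$.

The lines of a system are automatically distinct as sets: if $L,L'$ were two members of the family with the same three points, (1) would give $|S_L\cap L'|=1$ and $S_L\cap L=\emptyset$ at once.

**Example (the circle).** For $\alpha\ge1$ and $n=3\alpha+1$ take the points $\mathbb Z_n$, the lines $T_i=\{i,i+1,i+2\}$, and
$$S_{T_i}=D_i=\{i+3,i+6,\dots,i+3\alpha\}.$$
Going around the circle, consecutive elements of $D_i$ differ by $3$, except for one gap of $4$, from $i+3\alpha$ to $i+3+n$. Three consecutive points contain at most one element of $D_i$, and they contain none only if they fill the interior of the gap of $4$, which is exactly $T_i$. So (1) holds. For $\alpha=2$ this is the opening example, with $D_0=\{3,6\}$. For $\alpha=1$ it is the system $K_4$: four points, all four 3-subsets as lines, $S_L=V\setminus L$.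

**Consequences of (1).** This step extracts the dual form of (1). Let $A$ be the line–point incidence matrix and $Y$ the matrix whose rows are the indicator vectors $1_{S_L}$; let $J$ be the all-ones matrix. The entry of $AY^T$ at $(L',L)$ is $|L'\cap S_L|$, so (1) says $AY^T=J-I$. The matrix $J-I$ is nonsingular (its eigenvalues are $n-1$ and $-1$), so $A$ and $Y$ are nonsingular. Lines have three points and points have three lines, so $AJ=JA=3J$; hence $A^{-1}JA=A^{-1}AJ=J$ and
$$Y^TA=A^{-1}(J-I)A=J-I.$$
The entry of $Y^TA$ at $(x,w)$ is the number of lines $L\ni w$ with $x\in S_L$. It is $1$ for $x\ne w$ and $0$ for $x=w$. In other words: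
$$\text{for every }w\text{, the three sets }S_L\ (L\ni w)\text{ partition }V\setminus\{w\}. \tag{2}$$
Next come the sizes. Each point of $S_L$ is on three lines, so summing (1) over all $L'$ gives $3|S_L|=n-1$, that is, $|S_L|=\alpha$. Read (2) for fixed $x$: every $w\ne x$ is on exactly one line of $M_x$, and $x$ is on none. So the lines in $M_x$ partition $V\setminus\{x\}$, and $|M_x|=\alpha$.

**Lemma 1.** Let $\alpha\ge2$, and let $G$ be the graph on $V$ in which two points are adjacent iff they lie on a common line. Then $G$ is $(\alpha,3)$-partitionable, and its 3-cliques are exactly the lines.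

**Proof.** Two points of $S_L$ on a common line would violate (1), so each $S_L$ is stable. The graph $G-x$ is partitioned into the $\alpha$ triangles of $M_x$ and, by (2), into three stable sets of size $\alpha$. A stable set that misses some vertex $x$ meets each of the $\alpha$ triangles of $M_x$ at most once, so it has at most $\alpha$ elements; $V$ itself is not stable. Hence $\alpha(G)=\alpha$.

Let $Q$ be a clique. It meets each $S_L$ at most once, and each point lies in $|M_x|=\alpha$ of the sets $S_L$, so $|Q|\alpha=\sum_L|Q\cap S_L|\le n=3\alpha+1$. Since $\alpha\ge2$, $|Q|\le3$. If $|Q|=3$, the sum is $3\alpha=n-1$, so exactly one $S_{L_0}$ misses $Q$ and all others meet it once. With $\mathbf 1$ the all-ones vector and $e_{L_0}$ the unit vector, this says $Y1_Q=\mathbf 1-e_{L_0}$, and by (1) also $Y1_{L_0}=\mathbf 1-e_{L_0}$. As $Y$ is nonsingular, $Q=L_0$. Conversely every line is a triangle. $\square$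

**Definition (twins, gem-free).** Distinct lines $L,L'$ are twins if $|L\cap L'|=2$. A system is gem-free if every line has at most one twin, that is, if its twin pairs form a matching.

On the circle with $\alpha\ge2$ the twin pairs are
$$F_i=\{T_{i-1},T_i\},\qquad T_{i-1}\cap T_i=\{i,i+1\},$$
so every line has two twins and the circle is not gem-free. In $K_4$ every line has three twins.

**Criterion (3).** If a system with $\alpha\ge2$ is gem-free, its graph $G$ has no critical clique.

**Proof.** Let $\{b,c,d\}$ be critical, with $a\neq e$ as in the definition. By Lemma 1 the three triangles $\{a,b,c\},\{b,c,d\},\{c,d,e\}$ are lines. The first and the third are distinct, because $a\notin\{c,d,e\}$. Each shares exactly two points with $\{b,c,d\}$. So the line $\{b,c,d\}$ has two twins. $\square$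

The task is now to build a gem-free system with $\alpha\ge 2$.

## Cutting two incidences and gluing in another system

The natural way to break a twin pair $\{K,Z\}$ with $a\in K\cap Z$ is to throw the point $a$ out of the line $Z$. Then $Z$ has only two points and $a$ only two lines. Suppose we cut two such incidences, $a\in Z$ and $e\in X$. To repair the damage, take a second system and remove from it a point $v$ and a line $T=\{v,p,q\}$ through $v$. There, $p$ and $q$ have lost a line, and the other two lines $P,Q$ through $v$ have lost a point. So put $p$ into $Z$, $q$ into $X$, $a$ into $P$ and $e$ into $Q$; every line has three points again, and every point three lines. The sets $S_L$ must be glued as well. For example, if $a\in S_L$, then $S_L$ already meets $P-v+a$, so it should be extended by a set of the second system that misses $P$; the set $S_P$ suggests itself. The following definitions contain exactly what makes this consistent.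

**Definition (admissible pair in the host).** In a system $\mathcal G$ (the host), a pair of incidences $a\in Z$, $e\in X$ is admissible if

(i) $S_X\cap S_Z=\emptyset$; (ii) $M_a\cap M_e=\emptyset$; (iii) $a\notin S_X$; (iv) $e\notin S_Z$.

Since the sets $S_L$ and $M_x$ are nonempty, (i) forces $X\ne Z$ and (ii) forces $a\ne e$.

**Definition (guest data).** In a system $\mathcal H$ (the guest), fix an incidence $v\in T$. Let $T,P,Q$ be the lines through $v$ and $T=\{v,p,q\}$. By (2) at $v$, the sets $S_T,S_P,S_Q$ partition $V\setminus\{v\}$; $S_T$ contains neither $p$ nor $q$, and by (1) $S_P$ and $S_Q$ meet $T$ once each, not in $v$. So one of $p,q$ lies in $S_P$ and the other in $S_Q$; name them so that $p\in S_P$, $q\in S_Q$. Then $p\notin S_Q\cup S_T\cup P$ and $q\notin S_P\cup S_T\cup Q$.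

**Definition (sum).** The points of the sum are $V_{\mathcal G}\sqcup(V_{\mathcal H}\setminus\{v\})$. Its lines are all lines of $\mathcal G$ and all lines of $\mathcal H$ except $T$, with the replacements
$$Z^*=Z-a+p,\quad X^*=X-e+q,\quad P^*=P-v+a,\quad Q^*=Q-v+e.$$

**Lemma 2.** Let $(a,Z),(e,X)$ be admissible in $\mathcal G$ and let $v\in T$ be an incidence of $\mathcal H$. The sum is a system with parameter $\alpha_{\mathcal G}+\alpha_{\mathcal H}$, where

* for $L\in\mathcal G$: $S^*_L=S_L\cup S_T$ if $a,e\notin S_L$; $S_L\cup S_P$ if $a\in S_L$; $S_L\cup S_Q$ if $e\in S_L$;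
* for $L\in\mathcal H$, $L\ne T$: $S^*_L=S_L\cup S_Z$ if $p\in S_L$; $S_L\cup S_X$ if $q\in S_L$; $(S_L-v)\cup R$ if $v\in S_L$, where $R=V_{\mathcal G}\setminus(S_X\cup S_Z)$.

**Proof.** There are $(3\alpha_{\mathcal G}+1)+(3\alpha_{\mathcal H}+1)-1=3(\alpha_{\mathcal G}+\alpha_{\mathcal H})+1$ points and equally many lines. Every point is on three lines: $a$ trades $Z$ for $P^*$, $e$ trades $X$ for $Q^*$, $p$ trades $T$ for $Z^*$, $q$ trades $T$ for $X^*$, and nothing changes elsewhere. For host lines the three cases exclude each other by (ii); for guest lines $L\ne T$, exactly one of $p,q,v$ is in $S_L$ because $|S_L\cap T|=1$. None of $S_T,S_P,S_Q$ contains $v$, so the sets $S_L^*$ consist of points of the sum. It remains to check (1) in each case (distinctness of the lines is then automatic). "Unmodified" lines are those other than $Z^*,X^*,P^*,Q^*$.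

**Case $L\in\mathcal G$, $a,e\notin S_L$.** Unmodified host lines are met as by $S_L$; unmodified guest lines are met once by $S_T$. Since $a\notin S_L$ and $p\notin S_T$, the line $Z^*$ is met as $Z$ was; since $e\notin S_L$ and $q\notin S_T$, the line $X^*$ is met as $X$ was (this covers $L=Z$ and $L=X$). $S_T$ meets $P$ once, not in $v$, and $a\notin S_L$, so $P^*$ is met once; likewise $Q^*$, as $e\notin S_L$.

**Case $L\in\mathcal G$, $a\in S_L$.** Then $e\notin S_L$, $L\ne Z$ since $a\in Z$, and $L\ne X$ by (iii). Unmodified host lines are met as by $S_L$, unmodified guest lines once by $S_P$. For $Z^*$: $S_L\cap Z=\{a\}$ is lost and $p\in S_P$ is gained, total $1$. For $X^*$: $S_L\cap X$ is one point, not $e$, and $q\notin S_P$, total $1$. For $P^*$: $S_P\cap P=\emptyset$ and $a\in S_L$, total $1$. For $Q^*$: $|S_P\cap Q|=1$, not in $v$, and $e\notin S_L$, total $1$.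

**Case $L\in\mathcal G$, $e\in S_L$.** Then $a\notin S_L$, $L\ne X$, and $L\ne Z$ by (iv). Unmodified host lines are met as by $S_L$, unmodified guest lines once by $S_Q$. For $X^*$: $e$ is lost, $q\in S_Q$ is gained. For $Z^*$: $S_L\cap Z$ is one point, not $a$, and $p\notin S_Q$. For $Q^*$: $S_Q\cap Q=\emptyset$ and $e\in S_L$. For $P^*$: $|S_Q\cap P|=1$, not in $v$, and $a\notin S_L$. All totals are $1$.

**Case $L\in\mathcal H$, $p\in S_L$.** Then $v,q\notin S_L$, and $L\ne Q$ since $p\notin S_Q$. Unmodified host lines are met once by $S_Z$, unmodified guest lines as by $S_L$. For $Z^*$: $S_Z\cap Z=\emptyset$ and $p\in S_L$, total $1$. For $X^*$: $|S_Z\cap X|=1$, not in $e$ by (iv), and $q\notin S_L$, total $1$. For $P^*$: $v\notin S_L$ and $a\notin S_Z$ (as $a\in Z$), so the total is $|S_L\cap P|$, which is $1$ if $L\ne P$ and $0$ if $L=P$, as required. For $Q^*$: $|S_L\cap Q|=1$, $v\notin S_L$, and $e\notin S_Z$ by (iv), total $1$.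

**Case $L\in\mathcal H$, $q\in S_L$.** Then $v,p\notin S_L$, and $L\ne P$ since $q\notin S_P$. Unmodified host lines are met once by $S_X$, unmodified guest lines as by $S_L$. For $X^*$: $S_X\cap X=\emptyset$ and $q\in S_L$, total $1$. For $Z^*$: $|S_X\cap Z|=1$, not in $a$ by (iii), and $p\notin S_L$, total $1$. For $Q^*$: $v\notin S_L$ and $e\notin S_X$ (as $e\in X$), so the total is $|S_L\cap Q|$, which is $0$ exactly for $L=Q$. For $P^*$: $|S_L\cap P|=1$, $v\notin S_L$, and $a\notin S_X$ by (iii), total $1$.

**Case $L\in\mathcal H$, $v\in S_L$.** Then $L\notin\{T,P,Q\}$ and $p,q\notin S_L$. By (i), $|R\cap K|=3-|S_X\cap K|-|S_Z\cap K|$ for every host line $K$; this is $1$ for $K\ne X,Z$ and $2$ for $K=X$ and $K=Z$. Moreover $a,e\in R$: $a\in Z$ gives $a\notin S_Z$, and $a\notin S_X$ is (iii); $e\in X$ gives $e\notin S_X$, and $e\notin S_Z$ is (iv). So $Z^*$ has $2-1=1$ point in $S_L^*$ (and $p\notin S_L$), and $X^*$ the same. For $P^*$: $S_L\cap P=\{v\}$ is lost, $a\in R$ is gained, total $1$; likewise $Q^*$ with $e$. Unmodified guest lines do not contain $v$ and are met as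 by $S_L$. $\square$

**Example ($K_4$ plus $K_4$).** Take the host $K_4$ on $\{1,2,3,4\}$ with $Z=\{2,3,4\}$, $a=3$, $X=\{1,3,4\}$, $e=4$. Here $S_Z=\{1\}$, $S_X=\{2\}$, and $M_x$ consists of the single line $V\setminus\{x\}$; so (i)–(iv) hold. Take the guest $K_4$ on $\{v,p,q,c\}$ with $T=\{v,p,q\}$; then $S_P=\{p\}$ means $P=\{v,q,c\}$, and $Q=\{v,p,c\}$. The sum has the seven lines
$$123,\quad 124,\quad 24p,\quad 13q,\quad 3qc,\quad 4pc,\quad pqc .$$
In the cyclic order $1,2,4,p,c,q,3$ these are exactly the seven consecutive triples. So $K_4$ plus $K_4$ is the seven-point circle. A set check: $S_{123}=\{4\}$ contains $e$, so it gains $S_Q=\{q\}$, and $\{4,q\}$ is indeed the set $D_i$ of the consecutive triple $3,1,2$.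

Which twin pairs does the sum have? This is the question the construction is for.

**Lemma 3.** The twin pairs of the sum are exactly:

* host twin pairs $\{K,K'\}$, except those with $Z\in\{K,K'\}$, $a\in K\cap K'$, or with $X\in\{K,K'\}$, $e\in K\cap K'$;
* guest twin pairs not involving $T$ whose intersection does not contain $v$;
* the mixed pairs $\{X^*,P^*\}$ if $a\in X$ and $q\in P$, and $\{Z^*,Q^*\}$ if $e\in Z$ and $p\in Q$.

**Proof.** Among host lines, $p$ lies only on $Z^*$ and $q$ only on $X^*$; among guest lines, $a$ lies only on $P^*$ and $e$ only on $Q^*$. So the intersection of two host lines, or of two guest lines, gains nothing; it only loses $a$ (if $Z$ is involved), $e$ (if $X$ is involved), or $v$. This gives the first two items. A host line and a guest line can share only points of $\{p,q,a,e\}$, at most one of $p,q$ (which are on different host lines) and at most one of $a,e$ (which are on different guest lines). If they share two points, the host line is $Z^*$ with $p$ or $X^*$ with $q$, and the guest line is $P^*$ with $a$ or $Q^*$ with $e$. The pair $Z^*,P^*$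 would need $p\in P$, and $X^*,Q^*$ would need $q\in Q$; both are false. The pair $X^*,P^*$ shares two points iff $q\in P$ and $a\in X$, and $Z^*,Q^*$ iff $p\in Q$ and $e\in Z$. $\square$

## Inserting $K_4$, and why insertions alone cannot finish

The smallest guest is $K_4$. Write $b=q$, $d=p$; as in the example $P=\{v,b,c\}$, $Q=\{v,d,c\}$, $S_T=\{c\}$, $S_P=\{d\}$, $S_Q=\{b\}$, and the fourth guest line $\{b,c,d\}$ has the set $\{v\}$. So a $K_4$-insertion at an admissible pair $(a,Z),(e,X)$ adds three points $b,c,d$ and three lines
$$A=\{a,b,c\},\quad B=\{b,c,d\},\quad C=\{c,d,e\},$$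
replaces $a$ by $d$ in $Z$ and $e$ by $b$ in $X$, and raises $\alpha$ by $1$. Lemma 2 becomes, with old sets on the right:

* an old $S_L$ gains $d$ if $a\in S_L$, $b$ if $e\in S_L$, and $c$ otherwise;
* $S_A=S_Z\cup\{d\}$, $S_C=S_X\cup\{b\}$, $S_B=V_{\rm old}\setminus(S_X\cup S_Z)$;
* for old $x$, $M_x$ gains $A$ if $x\in S_Z$, $C$ if $x\in S_X$, and $B$ otherwise;
* $M_b=M_e\cup\{C\}$ and $M_d=M_a\cup\{A\}$.

By Lemma 3, if $a\notin X$ and $e\notin Z$, the new twin pairs are exactly $\{A,B\}$, with intersection $\{b,c\}$, and $\{B,C\}$, with intersection $\{c,d\}$; the pair $\{P,Q\}$ is dropped because $v\in P\cap Q$.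

So here is the first plan. Start with a circle and perform insertions. Each cuts two incidences, hence can destroy old twin pairs; go on until the twin pairs form a matching. The plan stops at a precise point. Whatever the host, $A\cap B=\{b,c\}$ and $B\cap C=\{c,d\}$, so the new line $B$ has the two twins $A$ and $C$. A later insertion can repair this by cutting $b$ out of $A$ or $d$ out of $C$, but that insertion creates its own line with two twins. The last insertion is never repaired: a system obtained by a $K_4$-insertion is never gem-free.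

Lemma 3 also shows the way around. The guest need not be $K_4$. A guest loses every twin pair whose intersection contains $v$. So run the insertion plan until a single bad line is left, and then use the resulting system itself as a guest, with $v$ placed in the bad intersection. In effect, in the last step we insert not $K_4$ but the system that the whole chain of insertions produces. The remaining work is to build a chain with only one bad line at the end.

## Eleven insertions into the 22-point circle

Let $\mathcal W_0$ be the circle with $\alpha=7$, on $\mathbb Z_{22}$: $T_i=\{i,i+1,i+2\}$, $S_{T_i}=D_i=\{i+3,i+6,\dots,i+21\}$, twin pairs $F_i=\{T_{i-1},T_i\}$ with intersection $\{i,i+1\}$. The 22 pairs $F_i$ form one cycle. To leave a matching it is enough to destroy all $F_i$ with $i$ odd.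

**When the sets $D_i$ are disjoint.** This prepares the checks of (i) and (ii). A common element of $D_i$ and $D_j$ means $j-i=3(s-t)$ with $1\le s,t\le7$, so the differences $j-i$ with $D_i\cap D_j\ne\emptyset$ are $0,\pm3,\pm6,\pm9,\pm12,\pm15,\pm18$, that is, $0,3,6,9,12,15,18$ and $4,7,10,13,16,19$. Hence
$$D_i\cap D_j=\emptyset\iff j-i\in\Delta:=\{1,2,5,8,11,14,17,20,21\}\pmod{22}. \tag{4}$$
Since $\{y: g\in D_y\}=\{g-3,g-6,\dots,g-21\}$, the same computation shows that $\{y:g\in D_y\}$ and $\{y:g'\in D_y\}$ are disjoint iff $g-g'\in\Delta$. Note $\Delta=-\Delta$.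

**The chain.** For $k=0,\dots,10$ obtain $\mathcal W_{k+1}$ from $\mathcal W_k$ by $K_4$-insertion at $(a_k,Z_k),(e_k,X_k)$, with new points $b_k,c_k,d_k$ and new lines $A_k,B_k,C_k$. A line keeps its name when one of its points is replaced. Always $e_k=q_k\in\mathbb Z_{22}$ and $X_k=T_{x_k}$. The numbers $p_k$ and $z_k$ are labels whose meaning is explained below.

| $k$ | $(a_k,Z_k)$ | $(e_k,X_k)$ | $(p_k,q_k)$ | $(z_k,x_k)$ |
|---|---|---|---|---|
| 0 | $(17,T_{17})$ | $(0,T_0)$ | $(17,0)$ | $(17,0)$ |
| 1 | $(b_0,A_0)$ | $(14,T_{12})$ | $(0,14)$ | $(17,12)$ |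
| 2 | $(b_1,A_1)$ | $(9,T_9)$ | $(14,9)$ | $(17,9)$ |
| 3 | $(d_2,C_2)$ | $(6,T_4)$ | $(14,6)$ | $(9,4)$ |
| 4 | $(b_3,A_3)$ | $(1,T_1)$ | $(6,1)$ | $(9,1)$ |
| 5 | $(d_4,C_4)$ | $(20,T_{18})$ | $(6,20)$ | $(1,18)$ |
| 6 | $(b_5,A_5)$ | $(15,T_{15})$ | $(20,15)$ | $(1,15)$ |
| 7 | $(d_6,C_6)$ | $(12,T_{10})$ | $(20,12)$ | $(15,10)$ |
| 8 | $(b_7,A_7)$ | $(7,T_7)$ | $(12,7)$ | $(15,7)$ |
| 9 | $(d_8,C_8)$ | $(4,T_2)$ | $(12,4)$ | $(7,2)$ |
| 10 | $(b_9,A_9)$ | $(21,T_{21})$ | $(4,21)$ | $(7,21)$ |

The table can be rebuilt from a rule. For $k\ge1$ let $f=17-4k$ modulo $22$, so $f=13,9,5,1,19,15,11,7,3,21$. For odd $k$, $(e_k,X_k)=(f+1,T_{f-1})$; for even $k$, $(e_k,X_k)=(f,T_f)$. For even $k\ge2$, $(a_k,Z_k)=(b_{k-1},A_{k-1})$; for odd $k\ge3$ it is $(d_{k-1},C_{k-1})$; step $1$ is the exception, with $(b_0,A_0)$. The cut at $X_k$ will destroy $F_f$, and the cut at $Z_k$ will repair the line $B_{k-1}$.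

All listed incidences exist: $e_k\in T_{x_k}$ by inspection, $b_{k-1}\in A_{k-1}$ and $d_{k-1}\in C_{k-1}$. The lines $T_{17},T_{x_0},\dots,T_{x_{10}}$ are distinct, so at step $k$ the line $X_k$ is still the original $T_{x_k}\subset\mathbb Z_{22}$; and for $k\ge1$ the line $Z_k$ was created at step $k-1$, so it is also unaltered when step $k$ begins.

**Words for the sets $S_L$.** This step gives a short description of the sets needed in (i), (iii), (iv). Consider a base line $T_y$ in $\mathcal W_k$. Its set $S_{T_y}$ was $D_y$ at the start and gained exactly one of $b_i,c_i,d_i$ at each step $i<k$. So it is described by its trace $D_y$ on $\mathbb Z_{22}$ and a word of length $k$, with the letter at position $i$ recording which point was gained at step $i$. The letter is $d$ if $a_i\in S_{T_y}$, $b$ if $e_i=q_i\in S_{T_y}$, and $c$ otherwise. The second condition is $q_i\in D_y$. The first is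
$$a_i\in S_{T_y}\iff p_i\in D_y .$$
Indeed $a_0=p_0=17$. If $a_i=b_{i-1}$, then $b_{i-1}\in S_{T_y}$ iff $q_{i-1}\in D_y$, and the table has $p_i=q_{i-1}$. If $a_i=d_{i-1}$, then $d_{i-1}\in S_{T_y}$ iff $a_{i-1}\in S_{T_y}$, iff $p_{i-1}\in D_y$ by induction, and the table has $p_i=p_{i-1}$. So the rule is:

* the letter of $T_y$ at position $i$ is $d$ if $p_i\in D_y$, $b$ if $q_i\in D_y$, and $c$ otherwise.

For $Z_k$ use $S_{A_{k-1}}=S_{Z_{k-1}}\cup\{d_{k-1}\}$ and $S_{C_{k-1}}=S_{X_{k-1}}\cup\{b_{k-1}\}$. If $Z_k=A_{k-1}$, the trace of $S_{Z_k}$ is that of $S_{Z_{k-1}}$ and the word is (word of $Z_{k-1}$)$\,d$; the table has $z_k=z_{k-1}$. If $Z_k=C_{k-1}$, the trace is that of $S_{X_{k-1}}$ and the word is (word of $X_{k-1}$)$\,b$; the table has $z_k=x_{k-1}$. So the trace of $S_{Z_k}$ is $D_{z_k}$ for all $k$, starting with $Z_0=T_{17}$.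

**Words for the sets $M_x$.** This is the dual description, for (ii). For $g\in\mathbb Z_{22}$, in $\mathcal W_k$ the set $M_g$ consists of the base part $\{T_y: g\in D_y\}$ and exactly one of $A_i,B_i,C_i$ for each $i<k$. By the insertion formulas and the traces just found:

* the letter of $g$ at position $i$ is $A$ if $g\in D_{z_i}$, $C$ if $g\in D_{x_i}$, and $B$ otherwise.

For $a_k$ use $M_{b_{k-1}}=M_{e_{k-1}}\cup\{C_{k-1}\}$ and $M_{d_{k-1}}=M_{a_{k-1}}\cup\{A_{k-1}\}$. The word of $a_k$ is (word of $e_{k-1}$)$\,C$ if $a_k=b_{k-1}$, and (word of $a_{k-1}$)$\,A$ if $a_k=d_{k-1}$. The base part of $M_{a_k}$ is $\{T_y:p_k\in D_y\}$, by the same recursion for $p_k$.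

**The needed sets.** We list the sets $D_y$ that enter:
$$\begin{aligned}
D_0&=\{3,6,9,12,15,18,21\}, & D_1&=\{0,4,7,10,13,16,19\},\\
D_2&=\{1,5,8,11,14,17,20\}, & D_4&=\{0,3,7,10,13,16,19\},\\
D_7&=\{0,3,6,10,13,16,19\}, & D_9&=\{2,5,8,12,15,18,21\},\\
D_{10}&=\{0,3,6,9,13,16,19\}, & D_{12}&=\{2,5,8,11,15,18,21\},\\
D_{15}&=\{2,5,8,11,14,18,21\}, & D_{17}&=\{1,4,7,10,13,16,20\},\\
D_{18}&=\{2,5,8,11,14,17,21\}, & D_{21}&=\{2,5,8,11,14,17,20\}.
\end{aligned}$$

**The words of the lines.** To read off the letters of $X_k$ one only needs to know which of the points $\Pi=\{0,1,4,6,7,9,12,14,15,17,20\}$ (all $p_i,q_i$ with $i\le 9$) lie in $D_{x_k}$. As a sample, take $X_7=T_{10}$: $D_{10}\cap\Pi=\{0,6,9\}$, and the pairs $(p_i,q_i)$ for $i=0,\dots,6$ are $(17,0),(0,14),(14,9),(14,6),(6,1),(6,20),(20,15)$, so the letters are $b,d,b,b,d,d,c$. The word of $Z_k$ follows from the recursion; for instance, $Z_7=C_6$ has the word of $X_6$ followed by $b$.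

| $k$ | $D_{x_k}\cap\Pi$ | word of $X_k$ | word of $Z_k$ | origin of the word of $Z_k$ |
|---|---|---|---|---|
| 1 | $15$ | c | d | empty word, d |
| 2 | $12,15$ | cc | dd | $Z_1$, d |
| 3 | $0,7$ | bdc | ccb | $X_2$, b |
| 4 | $0,4,7$ | bdcc | ccbd | $Z_3$, d |
| 5 | $14,17$ | dbddc | bdccb | $X_4$, b |
| 6 | $14$ | cbddcc | bdccbd | $Z_5$, d |
| 7 | $0,6,9$ | bdbbddc | cbddccb | $X_6$, b |
| 8 | $0,6$ | bdcbddcc | cbddccbd | $Z_7$, d |
| 9 | $1,14,17,20$ | dbddbbddc | bdcbddccb | $X_8$, b |
| 10 | $14,17,20$ | dbddcbddcc | bdcbddccbd | $Z_9$, d |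

In every row the words of $X_k$ and $Z_k$ differ in every position.

**The words of the points.** For $e_k=g$ one needs to know for which $y\in\Xi=\{0,1,2,4,7,9,10,12,15,17,18\}$ (all $z_i,x_i$ with $i\le9$) the point $g$ lies in $D_y$. As a sample, take $e_8=7$: it lies in $D_{17},D_4,D_1$ only, and the pairs $(z_i,x_i)$ for $i=0,\dots,7$ are $(17,0),(17,12),(17,9),(9,4),(9,1),(1,18),(1,15),(15,10)$, so the letters are $A,A,A,C,C,A,A,B$.

| $k$ | $e_k$ | $y\in\Xi$ with $e_k\in D_y$ | word of $e_k$ | word of $a_k$ | origin of the word of $a_k$ |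
|---|---|---|---|---|---|
| 1 | 14 | $2,15,18$ | B | C | empty word, C |
| 2 | 9 | $0,10$ | CB | BC | $e_1$, C |
| 3 | 6 | $0,7,10$ | CBB | BCA | $a_2$, A |
| 4 | 1 | $2,17$ | AAAB | CBBC | $e_3$, C |
| 5 | 20 | $2,17$ | AAABB | CBBCA | $a_4$, A |
| 6 | 15 | $0,9,12$ | CCCAAB | AAABBC | $e_5$, C |
| 7 | 12 | $0,9$ | CBCAABB | AAABBCA | $a_6$, A |
| 8 | 7 | $1,4,17$ | AAACCAAB | CBCAABBC | $e_7$, C |
| 9 | 4 | $1,17$ | AAABCAABB | CBCAABBCA | $a_8$, A |
| 10 | 21 | $0,9,12,15,18$ | CCCAACCAAB | AAABCAABBC | $e_9$, C |

Again the words of $e_k$ and $a_k$ differ in every position, in every row.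

**Admissibility of step $k$, for $k=0,\dots,10$.** We check the four conditions, so that Lemma 2 applies at each step; values are listed in the order $k=0,1,\dots,10$, modulo $22$.

* (i) $x_k-z_k=5,17,14,17,14,17,14,17,14,17,14$, all in $\Delta$, so by (4) the traces of $S_{X_k}$ and $S_{Z_k}$ are disjoint. Their words differ in every position, so they share no $b_i,c_i,d_i$. Hence $S_{X_k}\cap S_{Z_k}=\emptyset$. (For $k=0$ there are no letters.)
* (ii) Up to sign, $p_k-q_k=17,14,5,8,5,14,5,8,5,8,17$, all in $\Delta=-\Delta$, so the base parts of $M_{a_k}$ and $M_{e_k}$ are disjoint by the dual form of (4). The words differ in every position. Hence $M_{a_k}\cap M_{e_k}=\emptyset$.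
* (iii) $a_k\in S_{X_k}\iff p_k\in D_{x_k}\iff p_k-x_k\in\{3,6,\dots,21\}$. But $p_k-x_k=17,10,5,10,5,10,5,10,5,10,5$.
* (iv) $e_k\in S_{Z_k}\iff q_k\in D_{z_k}\iff q_k-z_k\in\{3,6,\dots,21\}$. But $q_k-z_k=5,19,14,19,14,19,14,19,14,19,14$.

So all $\mathcal W_k$ are systems, and $\mathcal W_k$ has $\alpha=7+k$.

**No mixed twins.** We show $a_k\notin X_k$ and $e_k\notin Z_k$, so that the third item of Lemma 3 never occurs. First, $17\notin T_0$, and for $k\ge1$ the point $a_k$ is not in $\mathbb Z_{22}$ while $X_k\subset\mathbb Z_{22}$. Second, $e_k\in\mathbb Z_{22}$, so only base points of $Z_k$ matter. These are $17,18,19$ in $Z_0=T_{17}$ (and $e_0=0$); $17$ in $Z_1=A_0$ (and $e_1=14$); $9,1,15,7$ in $Z_3=C_2$, $Z_5=C_4$, $Z_7=C_6$, $Z_9=C_8$ respectively (and $e_3,e_5,e_7,e_9=6,20,12,4$); and none in $A_1,A_3,A_5,A_7,A_9$, because $a_1,a_3,\dots,a_9$ are not base points. Hence every twin pair of every $\mathcal W_k$ is one of the $F_i$, or $\{A_i,B_i\}$ or $\{B_i,C_i\}$ for some $i<k$; and a pair that is destroyed never returns, since intersections of old lines only shrink.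

**Which twin pairs survive.** The line $T_i$ is in $F_i$, with intersection $\{i,i+1\}$, and in $F_{i+1}$, with intersection $\{i+1,i+2\}$. So cutting $(i,T_i)$ destroys exactly $F_i$ among the $F$'s. The line $T_{j-2}=\{j-2,j-1,j\}$ is in $F_{j-2}$, with intersection $\{j-2,j-1\}$, and in $F_{j-1}$, with intersection $\{j-1,j\}$. So cutting $(j,T_{j-2})$ destroys exactly $F_{j-1}$. Reading the table, steps $0,\dots,10$ destroy
$$F_{17},F_0;\ F_{13},\ F_9,\ F_5,\ F_1,\ F_{19},\ F_{15},\ F_{11},\ F_7,\ F_3,\ F_{21}.$$
These are $F_0$ and all odd-numbered pairs. What is left is $F_2,F_4,\dots,F_{20}$, that is, $\{T_1,T_2\},\{T_3,T_4\},\dots,\{T_{19},T_{20}\}$, which are pairwise disjoint. As for the gadget pairs: step $k+1$ cuts either $(b_k,A_k)$, which destroys $\{A_k,B_k\}$ (intersection $\{b_k,c_k\}$) and not $\{B_k,C_k\}$, or $(d_k,C_k)$, which destroys $\{B_k,C_k\}$ (intersection $\{c_k,d_k\}$) and not $\{A_k,B_k\}$; later steps do not cut gadget $k$ again. So for $k\le9$ exactly one pair of gadget $k$ survives step $k+1$. Two conclusions follow.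

**Statement (5).** The twin pairs of $\mathcal W_{11}$ ($\alpha=18$, 55 points) are pairwise disjoint, except that $\{A_{10},B_{10}\}$ and $\{B_{10},C_{10}\}$ are both present.

**Statement (6).** After cutting the incidences $(a_{10},Z_{10})$ and $(e_{10},X_{10})$, the surviving twin pairs of $\mathcal W_{10}$ ($\alpha=17$, 52 points) are pairwise disjoint.

Indeed, the survivors in (6) are $F_2,F_4,\dots,F_{20}$ and one pair from each of the gadgets $0,\dots,9$; in (5) the two pairs of the last gadget are added.

## The last step with the chain itself as guest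

In step 10 the inserted $K_4$ is what spoils (5). Following the plan, we replace it by $\mathcal W_{11}$.

**Proof of Theorem 1.** Host: $\mathcal W_{10}$ with the admissible pair $(a_{10},Z_{10})=(b_9,A_9)$, $(e_{10},X_{10})=(21,T_{21})$ of step 10. Guest: a copy of $\mathcal W_{11}$ with $v=b_{10}$ and $T=T_{21}$, which in $\mathcal W_{11}$ is the line $\{b_{10},0,1\}$; the other lines through $v$ are $A_{10}$ and $B_{10}$. By Lemma 2 the sum is a system with $\alpha=17+18=35$, hence with $106$ points.

We list its twin pairs by Lemma 3. There are no mixed ones, because $a_{10}\notin X_{10}$ and $e_{10}\notin Z_{10}$. The surviving host pairs form a matching by (6). The guest pair $\{A_{10},B_{10}\}$ disappears, because its intersection $\{b_{10},c_{10}\}$ contains $v$; the remaining guest pairs form a matching by (5). Host and guest lines are different lines of the sum, so all twin pairs together form a matching. The system is gem-free. By Lemma 1 its graph is $(35,3)$-partitionable, and by Criterion (3) it has no critical clique. $\square$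

To draw the graph one needs the names of $p$ and $q$. Write guest points with a prime. The trace of $S_{A_{10}}$ is that of $S_{Z_{10}}$, namely $D_7\ni 0$; so $P=A'_{10}$, $p=0'$, and then $Q=B'_{10}$, $q=1'$. The four modified lines of the sum are
$$\{d_8,c_9,0'\},\quad\{0,1,1'\},\quad\{b_9,b_9',c_{10}'\},\quad\{21,c_{10}',d_{10}'\},$$
obtained from $A_9=\{d_8,b_9,c_9\}$, $T_{21}=\{21,0,1\}$, $A'_{10}=\{b'_9,b'_{10},c'_{10}\}$ and $B'_{10}=\{b'_{10},c'_{10},d'_{10}\}$.

## Adding gem-free systems

For Theorem 2 we need admissible pairs in an arbitrary system. They are easy to find if we allow $a\in X$.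

**Lemma 4.** Let $X\ne Z$ be lines through a point $s$. Then $X\setminus\{s\}$ contains exactly one point $e\notin S_Z$, and $(s,Z),(e,X)$ is admissible (with $a=s$).

**Proof.** $|S_Z\cap X|=1$ and $s\notin S_Z$ (as $s\in Z$), so exactly one of the two points of $X\setminus\{s\}$ is in $S_Z$; let $e$ be the other. Condition (i) is (2) at $s$: the sets $S_X,S_Z$ are two of the three parts. For (ii), a line in $M_s\cap M_e$ would have $s,e\in S_L\cap X$, but every $S_L$ meets $X$ at most once. For (iii), $s\in X$ gives $s\notin S_X$. Condition (iv) is the choice of $e$. $\square$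

On the circle, for example, take $s=2$, $Z=T_0$, $X=T_1$ on $\mathbb Z_7$: then $S_Z=D_0=\{3,6\}$, $X\setminus\{s\}=\{1,3\}$, and $e=1$. Here $a=2\in X$ and $e=1\in Z$, so mixed twins are possible and must be excluded on the guest side, by $q\notin P$ and $p\notin Q$.

**Proof of Theorem 2.**

**Step 1: a gem-free system with $\alpha=36$.** We need a second parameter, coprime to $35$. Host: $\mathcal W_{11}$ with the pair of Lemma 4 for $s=c_{10}$, $Z=B_{10}$, $X=A_{10}$. Here $e=b_{10}$, because $b_{10}\in X\setminus\{s\}$ and $b_{10}\in B_{10}$ gives $b_{10}\notin S_{B_{10}}$. Cutting $(c_{10},B_{10})$ destroys both $\{A_{10},B_{10}\}$ and $\{B_{10},C_{10}\}$, since $c_{10}$ lies in both intersections. So by (5) the surviving host pairs form a matching. Guest: $\mathcal W_{11}$ with $v=b_{10}$ and $T=T_{21}=\{b_{10},0,1\}$, as before. Here $A_{10}\cap T=B_{10}\cap T=\{v\}$, so $q\notin P$ and $p\notin Q$, and no mixed twins arise. As in the proof of Theorem 1 the guest pair $\{A_{10},B_{10}\}$ disappears and the remaining guest pairs form a matching. The sum is gem-free, with $\alpha=18+18=36$.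

**Step 2: gem-free systems can be added.** Let $\mathcal G,\mathcal H$ be gem-free systems; we find a gem-free sum of them. In $\mathcal G$ take any pair from Lemma 4. In $\mathcal H$ take any line $T$. If $T$ has a twin $T'$ (then only one), let $v$ be the point of $T\setminus T'$; otherwise let $v\in T$ be arbitrary. The other two lines $P,Q$ through $v$ are not twins of $T$: the only possible twin $T'$ does not contain $v$. So they meet $T$ only in $v$, hence $q\notin P$, $p\notin Q$, and no mixed twins arise. By Lemma 3 every twin pair of the sum comes from a twin pair of $\mathcal G$ or one of $\mathcal H$. These form a matching, so the sum is gem-free, with parameter $\alpha_{\mathcal G}+\alpha_{\mathcal H}$.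

**Step 3: the parameters reached.** Start from the gem-free systems with $\alpha=35$ (proof of Theorem 1) and $\alpha=36$ (Step 1) and apply Step 2 repeatedly: every $35i+36j$ with $i,j\ge0$, $i+j\ge1$ is the parameter of a gem-free system. By Lemma 1 and Criterion (3) its graph is $(35i+36j,3)$-partitionable and has no critical clique. Finally let $N\ge1190=34\cdot35$ and write $N=35m+r$ with $0\le r\le34$. Then $m\ge34\ge r$, so $N=35(m-r)+36r$ has the required form. $\square$
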